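# Playing for a dense union on $\sigma$-compact groups

## The game $\Omega$ on separable spaces and on Cantor cubes

All spaces in these notes are nonempty, and $\overline{A}$ denotes the closure of $A$.

**Definition (the game $\Omega$).** Two players I and II play on a topological space $X$. At move $n\in\omega$, player I picks a point $x_n\in X$, and player II answers with an open set $U_n\subset X$ such that $x_n\in\overline{U_n}$. After $\omega$ moves the play stops. Player I wins if $\bigcup_n U_n$ is dense in $X$; otherwise II wins. A strategy for I is a rule that gives $x_n$ as a function of $U_0,\dots,U_{n-1}$. It is winning if I wins every play that follows it, whatever legal moves II makes. The space $X$ is *$\Omega$-separable* if I has a winning strategy.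

Note that $x_n$ need only lie in the closure of $U_n$. If I names a point, II may answer with a set that merely touches it.

One observation is used at the end of every winning argument below. If $O$ is open and meets $\overline{U_n}$, then $O$ meets $U_n$. Hence

$$\text{I wins a play if and only if every nonempty open } O \text{ meets some } \overline{U_n}. \tag{1}$$

If $X$ has a countable dense set $\{x_n:n\in\omega\}$, player I plays it in order and ignores II. Every nonempty open $O$ contains some $x_n\in\overline{U_n}$, and (1) applies. So separable spaces are $\Omega$-separable.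

Ignoring II does not always suffice. Take the Cantor cube $2^\kappa$ with $\kappa>2^{\omega}$. If $D$ were countable and dense, then $\alpha\mapsto\{d\in D:d(\alpha)=1\}$ would be an injection of $\kappa$ into the power set of $D$, because for $\alpha\ne\beta$ the open set $\{x:x(\alpha)=1,\ x(\beta)=0\}$ meets $D$. That is impossible, so $2^\kappa$ is not separable. Still, I wins there by listening to II.

**Proposition 1.** For every infinite cardinal $\kappa$, the cube $2^\kappa$ is $\Omega$-separable.

*Proof.* View $2^\kappa$ as the group $(\mathbb Z/2)^\kappa$. For $J\subset\kappa$ let $N_J=\{g: g(\alpha)=0\text{ for all }\alpha\in J\}$, a subgroup. Then $x+N_J$ is the set of points that agree with $x$ on $J$, and the sets $x+N_T$ with $T$ finite form a neighborhood base at $x$.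

**Step 1: the closure of an open set sees only countably many coordinates.** Let $U$ be open. We find a countable $J_U\subset\kappa$ with
$$\overline U+g=\overline U\quad\text{for all } g\in N_{J_U}. \tag{2}$$
For $x\in U$ choose a finite $T_x$ with $x+N_{T_x}\subset U$. Build countable sets $\emptyset=A_0\subset A_1\subset\cdots\subset U$ as follows. Given $A_k$, let $J_k=\bigcup_{a\in A_k}T_a$, a countable set. There are countably many finite $T\subset J_k$, and each carries finitely many $0$–$1$ patterns. So there is a countable $A_{k+1}$ with $A_k\subset A_{k+1}\subset U$ such that for every finite $T\subset J_k$ and every $y\in U$ some $a\in A_{k+1}$ agrees with $y$ on $T$. Let $A=\bigcup_kA_k$, $J_U=J=\bigcup_kJ_k$ and $W=A+N_J$.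

For $a\in A$ we have $N_J\subset N_{T_a}$, so $a+N_J\subset U$. Thus $W\subset U$. Next, $W$ is dense in $U$. Let $y\in U$ and let $T$ be finite. Then $T\cap J\subset J_k$ for some $k$, so some $a\in A$ agrees with $y$ on $T\cap J$. Let $g$ be $0$ on $J$ and $y-a$ off $J$. Then $a+g\in W$, and $a+g$ agrees with $y$ on all of $T$. So $\overline U=\overline W$. For $g\in N_J$ we have $W+g=W$, and translation is a homeomorphism, so $\overline W+g=\overline W$. This is (2).

**Step 2: I tests every finite pattern on the coordinates that II has used.** Enlarge each $J_U$ so that it is nonempty (this only shrinks $N_{J_U}$) and enumerate it, possibly with repetitions, as $\{\alpha^U_j:j\in\omega\}$. In a play write $\alpha_{i,j}=\alpha^{U_i}_j$. Fix a list $(s_n)$ of all functions from finite subsets of $\omega\times\omega$ to $\{0,1\}$ in which each function occurs infinitely often. At move $n$, if $i<n$ for all $(i,j)$ in the domain of $s_n$, and some point satisfies $x(\alpha_{i,j})=s_n(i,j)$ for all these $(i,j)$, then I plays the point with these values and $0$ elsewhere. Otherwise I plays $0$.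

**Step 3: this wins.** After the play let $J=\bigcup_nJ_{U_n}$. Take a basic open set $y+N_T$ with $T$ finite. Write each element of $T\cap J$ as some $\alpha_{i,j}$ and let $s(i,j)=y(\alpha_{i,j})$ for the chosen pairs. The function $s$ occurs in the list at some $n$ beyond all its first indices, and $y$ shows that its requirements are consistent. So $x_n$ agrees with $y$ on $T\cap J$. Let $g$ be $0$ on $J$ and $y-x_n$ off $J$. Then $g\in N_{J}\subset N_{J_{U_n}}$, so $x_n+g\in\overline{U_n}$ by (2), and $x_n+g\in y+N_T$. By (1), I wins. $\square$

It is known that all Dugundji spaces and all products of separable spaces are $\Omega$-separable. The problem treated here comes from "Some New Versions Of An Old Game": *is any $\sigma$-compact topological group $\Omega$-separable?* The cube $2^\kappa$ is a compact group, so we have just handled one case. What changes for a general $\sigma$-compact group, where there are no coordinates?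

## Pseudometrics in place of coordinates, and why density is not enough

**Theorem 2.** Every $\sigma$-compact topological group $G$ is $\Omega$-separable.

No separation axiom is assumed; "compact" means that every open cover has a finite subcover. Fix $G=\bigcup_{m\in\omega}K_m$ with each $K_m$ compact and nonempty.

A pseudometric $d$ on $G$ is left-invariant if $d(gx,gy)=d(x,y)$. Let $\mathcal D$ be the set of all continuous left-invariant pseudometrics on $G$. By the Birkhoff–Kakutani construction (Hewitt–Ross, *Abstract Harmonic Analysis I*, Theorem 8.2), for every neighborhood $O$ of $e$ there is $d\in\mathcal D$ with $\{x:d(x,e)<1\}\subset O$. By left invariance, for every open $U$ and $x\in U$,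
$$\text{there is } d\in\mathcal D\text{ with }\{y:d(x,y)<1\}\subset U. \tag{3}$$

For finite $F\subset\mathcal D$ put $d_F=\max_{d\in F}d$, with $d_\emptyset=0$; again $d_F\in\mathcal D$. For $\mathcal C\subset\mathcal D$ put
$$N(\mathcal C)=\{g\in G:d(g,e)=0\text{ for all }d\in\mathcal C\}.$$
This is a subgroup, since $d(gh,e)\le d(gh,g)+d(g,e)=d(h,e)+d(g,e)$ and $d(g^{-1},e)=d(e,g)$. Also $d(b,y)=d(e,b^{-1}y)$, so
$$d(b,y)=0\text{ for all }d\in\mathcal C\iff b^{-1}y\in N(\mathcal C). \tag{4}$$
The group $N(\mathcal C)$ need not be normal, and we never need that. Two examples: on $2^\kappa$ with $d_\alpha(x,y)=|x(\alpha)-y(\alpha)|$, the group $N(\{d_\alpha:\alpha\in J\})$ is $N_J$; on $\mathbb R$ with $d(x,y)=|e^{ix}-e^{iy}|$, the group $N(\{d\})$ is $2\pi\mathbb Z$.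

A set $A\subset E$ is *$d$-dense* in $E$ if for all $y\in E$ and $\varepsilon>0$ some $a\in A$ has $d(a,y)<\varepsilon$. If $d\in\mathcal D$ and $E\subset K_m$, then $E$ has a countable $d$-dense subset. Indeed, $K_m$ is compact and $d$-balls are open, so $K_m$ is covered by finitely many $d$-balls of radius $1/n$ for each $n\geq 1$. Hence $(K_m,d)$ is a separable pseudometric space, and subspaces of separable pseudometric spaces are separable.

Now repeat the proof of Proposition 1. A coordinate becomes a $d\in\mathcal D$, the subgroup $N_J$ becomes $N(\mathcal C)$ with $\mathcal C$ countable, and "a point for every pattern on $T$" becomes "a $d_F$-dense countable set". In Step 1 we would have $W=AN$ with $N=N(\mathcal C)$, and $W\subset U$ would follow as before. The trouble comes with the density of $W$. Given $y\in U$ and an open $O\ni y$, we find $a\in A$ with $d_F(a,y)$ small, and we need $g\in N$ with $ag\in O$. In the cube we took $g=y-a$ off $J$ and $0$ on $J$. In a group "off $J$" has no meaning. The candidate $g=a^{-1}y$ lies in $N$ only if $d(a,y)=0$ for every $d\in\mathcal C$ by (4), and we only have approximate equality for finitely many $d$.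

This is a real obstruction. Let $G$ be $\mathbb R$ with the discrete topology and $d(x,y)=|x-y|$, which is continuous and invariant. Here $N(\{d\})=\{0\}$. The set $A=\mathbb Q$ is $d$-dense, yet $A+N=\mathbb Q$ misses the open set $\{\sqrt2\}$. On this group II even wins, by answering $U_n=\{x_n\}$. So compactness must enter exactly at the passage from "$a$ is close to $y$" to "$aN$ meets $O$".

Suppose there were a point $b$ with $d(b,y)=0$ for all $d\in\mathcal C$. Then $g=b^{-1}y\in N$ and $bg=y\in O$. The point $b$ need not lie in $A$. But if $b\in\overline A$, then, since the right translation $x\mapsto xg$ is continuous, some $a\in A$ near $b$ has $ag\in O$ *with the same $g\in N$*. So we need a point $b$ of $\overline A$ that the whole family $\mathcal C$ cannot tell from $y$, and compactness supplies it.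

## Compactness turns approximation into translation

**Lemma 3.** Let $A\subset E\subset K$ with $K\subset G$ compact, and let $\mathcal C\subset\mathcal D$ be such that $A$ is $d_F$-dense in $E$ for every finite $F\subset\mathcal C$. If $y\in E$ and $O$ is an open neighborhood of $y$, then $aN(\mathcal C)\cap O\ne\emptyset$ for some $a\in A$.

*Proof.*

**Step 1: find $b\in\overline A$ with $d(b,y)=0$ for all $d\in\mathcal C$.** For finite $F\subset\mathcal C$ and $\varepsilon>0$ let $Q(F,\varepsilon)$ be the closure in $K$ of $\{a\in A:d_F(a,y)\le\varepsilon\}$. It is nonempty because $A$ is $d_F$-dense in $E\ni y$. Moreover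
$$Q(F\cup F',\min(\varepsilon,\varepsilon'))\subset Q(F,\varepsilon)\cap Q(F',\varepsilon'),$$
so these closed subsets of the compact set $K$ have the finite intersection property. Let $b$ lie in all of them. The set $\{x\in K:d_F(x,y)\le\varepsilon\}$ is closed in $K$, so $d_F(b,y)\le\varepsilon$ for all $F$ and $\varepsilon$. By (4), $b^{-1}y\in N(\mathcal C)$. Clearly $b\in\overline A$.

**Step 2: move $b$ back into $A$.** The map $h(x)=xb^{-1}y$ is continuous and $h(b)=y\in O$. So $h^{-1}(O)$ is an open neighborhood of $b$ and contains some $a\in A$. Then $ab^{-1}y\in aN(\mathcal C)\cap O$. $\square$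

## Closures of open sets are invariant under a countably determined subgroup

The next lemma replaces (2).

**Lemma 4.** For every open $U\subset G$ there is a countable $\mathcal D_U\subset\mathcal D$ such that $\overline U\,g=\overline U$ for all $g\in N(\mathcal D_U)$.

*Proof.*

**Step 1: choose a countable set $A\subset U$ that is dense for the pseudometrics its own points produce.** For $x\in U$ use (3) to choose $d_x\in\mathcal D$ with $\{y:d_x(x,y)<1\}\subset U$. Put $E_m=U\cap K_m$. Define countable sets $\emptyset=A_0\subset A_1\subset\cdots\subset U$. Given $A_k$, for each finite $F'\subset A_k$ and each $m$ pick a countable subset of $E_m$ that is dense in $E_m$ with respect to $\max_{a\in F'}d_a$ (the zero pseudometric if $F'=\emptyset$), and let $A_{k+1}$ be $A_k$ together with all these countably many sets. Let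
$$A=\bigcup_kA_k,\qquad \mathcal D_U=\{d_a:a\in A\},\qquad N=N(\mathcal D_U),\qquad W=AN.$$
A finite $F\subset\mathcal D_U$ has the form $\{d_a:a\in F'\}$ with $F'$ finite, so $F'\subset A_k$ for some $k$. Hence $A\cap E_m$, which contains $A_{k+1}\cap E_m$, is $d_F$-dense in $E_m$ for every $m$.

**Step 2: show $W\subset U\subset\overline W$.** If $a\in A$ and $g\in N$, then $d_a(a,ag)=d_a(e,g)=0<1$, so $ag\in U$. Thus $W\subset U$. Conversely let $y\in U$ and let $O$ be an open neighborhood of $y$. Say $y\in E_m$. Lemma 3, applied to $A\cap E_m\subset E_m\subset K_m$ and $\mathcal C=\mathcal D_U$, gives $O\cap W\neq\emptyset$. So $y\in\overline W$. Therefore $\overline U=\overline W$.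

**Step 3: use that $W$ is a union of left cosets of $N$.** For $g\in N$ we have $Wg=ANg=AN=W$. Right translation by $g$ is a homeomorphism, so $\overline W g=\overline{Wg}=\overline W$. $\square$

The two sides must not be mixed up. The pseudometrics are left-invariant, so their zero-classes are the left cosets $aN$, and the invariance is under right translation, which need not preserve $d$ but is a homeomorphism.

## The strategy on a $\sigma$-compact group

*Proof of Theorem 2.*

**Step 1: fix the data before the play.** For each open $U$ fix $\mathcal D_U$ as in Lemma 4. Adding the zero pseudometric does not change $N(\mathcal D_U)$, so we may assume $\mathcal D_U\ne\emptyset$, and we fix an enumeration $\mathcal D_U=\{d^U_j:j\in\omega\}$, possibly with repetitions. For each $d\in\mathcal D$ and $m$ fix a sequence $(p(d,m,k))_{k\in\omega}$ in $K_m$ that is $d$-dense in $K_m$. Fix an enumeration $(t_n)_{n\in\omega}$ of all triples $(S,m,k)$, with $S\subset\omega\times\omega$ finite and $m,k\in\omega$, in which each triple occurs infinitely often.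

In a play, write $d_{i,j}=d^{U_i}_j$, and $d_S=\max_{(i,j)\in S}d_{i,j}$ with $d_\emptyset=0$.

**Step 2: define I's moves so that all finite maxima get tested.** At move $n$ let $t_n=(S,m,k)$. If $i<n$ for all $(i,j)\in S$, then $d_S$ is determined by $U_0,\dots,U_{n-1}$, and I plays $x_n=p(d_S,m,k)$. Otherwise I plays $x_n=e$.

**Step 3: check the density that Lemma 3 needs.** Consider a play that follows this strategy. Let $\mathcal C=\bigcup_n\mathcal D_{U_n}=\{d_{i,j}:i,j\in\omega\}$, $N=N(\mathcal C)$ and $A=\{x_n:n\in\omega\}$. Let $F\subset\mathcal C$ be finite. Then $d_F=d_S$ for some finite $S$. Each triple $(S,m,k)$ occurs at some $n$ that exceeds all $i$ with $(i,j)\in S$, so $p(d_S,m,k)\in A$ for all $m,k$. Hence $A\cap K_m$ is $d_F$-dense in $K_m$ for every $m$.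

**Step 4: I wins.** Let $O\subset G$ be open and nonempty. The $K_m$ cover $G$, so there is $y\in O\cap K_m$ for some $m$. Lemma 3, applied to $A\cap K_m\subset K_m\subset K_m$, gives $n$ and $g\in N$ with $x_ng\in O$. Now $x_n\in\overline{U_n}$ and $g\in N\subset N(\mathcal D_{U_n})$, so $x_ng\in\overline{U_n}\,g=\overline{U_n}$ by Lemma 4. Thus $O$ meets $\overline{U_n}$, and I wins by (1). $\square$

## Products of Lindelöf $\Sigma$ Mal'tsev spaces

The group structure was used most visibly through the map $x\mapsto xb^{-1}y$, which sends $b$ to $y$. Compactness was used for one target point $y$ at a time. Both uses can be relaxed, and the theorem extends to arbitrary products.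

**Definition (Lindelöf $\Sigma$).** A Tychonoff space $Y$ is *Lindelöf $\Sigma$* if there are a cover $\mathcal K$ of $Y$ by compact sets and a countable family $\mathcal N$ of subsets of $Y$ such that whenever $K\in\mathcal K$ and $K\subset O$ with $O$ open, there is $N\in\mathcal N$ with $K\subset N\subset O$.

A Tychonoff $\sigma$-compact space is Lindelöf $\Sigma$: take $\mathcal K=\mathcal N=\{K_m:m\in\omega\}$. A separable metrizable space is Lindelöf $\Sigma$: take for $\mathcal K$ the singletons and for $\mathcal N$ a countable base. So $\mathbb Z^\omega$ is Lindelöf $\Sigma$. It is not $\sigma$-compact: a compact subset has finite projections and hence empty interior, and $\mathbb Z^\omega$ is completely metrizable, so the Baire category theorem applies.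

We may close $\mathcal K$ under finite unions and $\mathcal N$ under finite unions and finite intersections. Then $\mathcal N$ remains countable, and if $K_1\cup\dots\cup K_r\subset O$ with $K_j\subset N_j\subset O$, then $N_1\cup\dots\cup N_r$ lies between $K_1\cup\dots\cup K_r$ and $O$. We always assume this. In particular, any finitely many points of $Y$ lie in a common $K\in\mathcal K$.

**Definition (Mal'tsev operation).** A *Mal'tsev operation* on $Y$ is a continuous $\mu:Y^3\to Y$ with $\mu(x,y,y)=x=\mu(y,y,x)$ for all $x,y$.

On a topological group, $\mu(x,y,z)=xy^{-1}z$ is one. On $[0,1]$, so is $\mu(x,y,z)=r(x-y+z)$, where $r:\mathbb R\to[0,1]$ is the retraction $r(t)=\min(1,\max(0,t))$.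

**Definition (the game $\Omega^*$).** The game $\Omega^*$ is $\Omega$, except that II may choose as $U_n$ any union of $G_\delta$-sets with $x_n\in\overline{U_n}$.

Open sets are such unions, so a winning strategy for I in $\Omega^*$ is winning in $\Omega$. For instance, on $\mathbb R$ points are $G_\delta$, so II may play any set with $x_n$ in its closure. Observation (1) holds for $\Omega^*$ too, since it did not use that $U_n$ is open.

**Theorem 5.** Let $X=\prod_{i\in\Lambda}X_i$, where each $X_i$ is a Tychonoff Lindelöf $\Sigma$-space with a Mal'tsev operation $\mu_i$. Then I has a winning strategy in $\Omega^*$ on $X$; in particular $X$ is $\Omega$-separable.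

**Corollary 6.** Every product of Hausdorff Lindelöf $\Sigma$-groups (in particular, of Hausdorff $\sigma$-compact groups) is $\Omega$-separable. So is every continuous open image of such a product, for example every quotient space $G/H$ of such a group.

*Proof of Corollary 6 from Theorem 5.* Hausdorff groups are Tychonoff and have the Mal'tsev operation $xy^{-1}z$, so the first claim follows. For the second, let $f:X\to Y$ be continuous, open and onto, and let $\sigma$ be winning for I in $\Omega$ on $X$. On $Y$, player I plays $f(x_n)$, where $x_n$ is given by $\sigma$ against the answers $f^{-1}(U_0),\dots,f^{-1}(U_{n-1})$.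

These answers are legal on $X$. They are open. If $f(x)\in\overline U$ and $V$ is an open neighborhood of $x$, then $f(V)$ is an open neighborhood of $f(x)$ and meets $U$, so $V$ meets $f^{-1}(U)$; that is, $f^{-1}(\overline U)\subset\overline{f^{-1}(U)}$. Since $\sigma$ wins, $\bigcup_nf^{-1}(U_n)$ is dense in $X$. If $O\subset Y$ is open and nonempty, then $f^{-1}(O)$ is open and nonempty, so it meets some $f^{-1}(U_n)$, and $O$ meets $U_n$. Finally, the quotient map $G\to G/H$ is continuous, open and onto. $\square$

Why not run the previous proof? There, I listed dense subsets of the countably many sets $K_m$. A product such as $\mathbb Z^\omega$ is not covered by countably many compact sets. We must choose the compact set after $y$ is given, as a product $\prod K_i$ with $y(i)\in K_i$, although I has to produce the test points without knowing $y$. The countable families $\mathcal N_i$ make this possible: they approximate the sets $K_i$ from outside by countably many sets. The closing-off arguments become numerous, so we do all of them at once with a countable elementary submodel.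

### Elementary submodels: what is used

For a regular cardinal $\theta$, let $H(\theta)$ be the set of all sets whose transitive closure has size less than $\theta$. Fix $\theta$ so large that all spaces, powers, function sets and families below belong to $H(\theta)$, and the statements about them mean the same in $H(\theta)$ as in the universe. A set $M\subset H(\theta)$ is an *elementary submodel* of $H(\theta)$ if every first-order formula with parameters in $M$ holds in $M$ exactly when it holds in $H(\theta)$. We use four standard facts.

- (E1) Every countable subset of $H(\theta)$ is contained in a countable elementary submodel.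
- (E2) If $H(\theta)$ satisfies "there is $v$ with $\varphi(v,p)$", with $p$ a parameter in $M$, then such a $v$ exists in $M$. In particular, anything definable in $H(\theta)$ from elements of $M$ is in $M$. So $\omega$ and all its elements, all rationals, and all finite subsets and finite sequences of elements of $M$ are in $M$.
- (E3) If $S\in M$ is countable, then $S\subset M$. For $S\ne\emptyset$, some surjection $\omega\to S$ exists, hence one exists in $M$, and its values at $n\in\omega\subset M$ are in $M$.
- (E4) The union of an increasing sequence of elementary submodels of $H(\theta)$ is an elementary submodel of $H(\theta)$.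

For example, $\mathbb R\in M$, but for countable $M$ the set $\mathbb R\cap M$ is a countable subset of $\mathbb R$, which contains $\mathbb Q$.

### The equivalence relation given by $M$

Let $\mathcal K_i,\mathcal N_i$ witness that $X_i$ is Lindelöf $\Sigma$, closed as above. Let $P=(X_i,\mu_i,\mathcal K_i,\mathcal N_i)_{i\in\Lambda}$, and let $M$ be a countable elementary submodel of $H(\theta)$ with $P,X\in M$. Put $J=\Lambda\cap M$. For $i\in J$ we have $X_i,\mu_i,\mathcal K_i,\mathcal N_i\in M$, and $\mathcal N_i\subset M$ by (E3). Write $C(Y)$ for the set of continuous real functions on $Y$. For $i\in J$ and $s,t\in X_i$ write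
$$s\sim t\iff f(s)=f(t)\text{ for all }f\in C(X_i)\cap M,$$
and for $x,y\in X$ write $x\sim_My$ if $x(i)\sim y(i)$ for all $i\in J$. In the cube, where each $X_i=\{0,1\}$, the inclusion $\{0,1\}\to\mathbb R$ is in $M$, so $x\sim_My$ means that $x$ and $y$ agree on $J$. A set is *$\sim_M$-saturated* if it is a union of $\sim_M$-classes. These classes play the role of the cosets $xN$.

In the group proof, $ab^{-1}y\in aN$ whenever $b^{-1}y\in N$. The analog is that $\mu_i(a,b,y)\sim a$ whenever $b\sim y$, which will follow if $\sim$ is compatible with continuous functions of three variables in $M$. We use two textbook facts. The first is the Stone–Weierstrass theorem. The second is *Wallace's lemma*: if $A_1,\dots,A_r$ are compact subsets of $Y_1,\dots,Y_r$ and $A_1\times\dots\times A_r\subset W$ with $W$ open in $Y_1\times\cdots\times Y_r$, then there are open $O_j\supset A_j$ with $O_1\times\dots\times O_r\subset W$.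

**Lemma 7.** Let $i\in J$ and $g\in C(X_i^3)\cap M$. If $u\sim u'$, $b\sim b'$ and $y\sim y'$ in $X_i$, then $g(u,b,y)=g(u',b',y')$.

*Proof.*

**Step 1: approximate $g$ near the six points by sums of products.** Choose $K\in\mathcal K_i$ that contains all six points, and a rational $\varepsilon>0$. The restrictions to $K^3$ of the finite sums
$$s(x_1,x_2,x_3)=\sum_j\alpha_j(x_1)\beta_j(x_2)\gamma_j(x_3),\qquad \alpha_j,\beta_j,\gamma_j\in C(X_i),$$
form a subalgebra of $C(K^3)$ that contains the constants and separates points, since $X_i$ is Tychonoff. As $K^3$ is compact Hausdorff, Stone–Weierstrass gives such an $s$ with $|g-s|<\varepsilon$ on $K^3$. The set where $|g-s|<\varepsilon$ is open in $X_i^3$. Wallace's lemma, after intersecting the three open sets it gives, yields an open $O\supset K$ with $|g-s|<\varepsilon$ on $O^3$. Pick $N\in\mathcal N_i$ with $K\subset N\subset O$.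

**Step 2: pull the approximation into $M$.** The statement "there are finite sequences $(\alpha_j),(\beta_j),(\gamma_j)$ in $C(X_i)$ whose sum $s$ satisfies $|g-s|<\varepsilon$ on $N^3$" is true, and its parameters $X_i,g,N,\varepsilon$ are in $M$. ($K$ need not be in $M$; that is why $N$ is used.) By (E2) we can take the sequences in $M$; they are finite, so their terms are in $M$ by (E3). For this new $s$ the equivalences give $s(u,b,y)=s(u',b',y')$. Since $K^3\subset N^3$, we get $|g(u,b,y)-g(u',b',y')|<2\varepsilon$. As $\varepsilon$ was arbitrary, equality follows. $\square$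

### Approximating a point from $M$

The next lemma is the analog of Step 1 of Lemma 3: it finds, in the closure of points that $M$ knows, a point that $M$ cannot tell from $y$. Restriction of $x\in X$ to $J$ is written $x|_J$, and similarly $P|_J=\{a|_J:a\in P\}$ for $P\subset X$.

**Lemma 8.** Let $E\in M$, $E\subset X$ and $y\in E$. There is $b\in\prod_{i\in J}X_i$ with $b(i)\sim y(i)$ for all $i\in J$, such that every neighborhood of $b$ contains $a|_J$ for some $a\in E\cap M$.

*Proof.* For $i\in J$ choose $K_i\in\mathcal K_i$ with $y(i)\in K_i$.

**Step 1: set up the approximating sets.** Consider all $p=(T,(N_i)_{i\in T},(\Phi_i)_{i\in T},\varepsilon)$ with $T\subset J$ finite, $K_i\subset N_i\in\mathcal N_i$, $\Phi_i\subset C(X_i)\cap M$ finite, and $\varepsilon>0$ rational. Let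
$$P_p=\{a\in E\cap M:\ a(i)\in N_i\text{ and }|f(a(i))-f(y(i))|\le\varepsilon\ \text{ for } i\in T,\ f\in\Phi_i\}.$$

**Step 2: each $P_p$ is nonempty, although $y$ need not be in $M$.** Choose rationals $q_{i,f}$ with $|f(y(i))-q_{i,f}|<\varepsilon/2$. The statement "some $a\in E$ has $a(i)\in N_i$ and $|f(a(i))-q_{i,f}|<\varepsilon/2$ for all $i\in T$, $f\in\Phi_i$" is true, as $y$ is a witness. Its parameters are $E$ and finitely many elements of $M$ (recall $\mathcal N_i\subset M$), arranged in finite sequences. By (E2) there is a witness $a\in M$, and $|f(a(i))-f(y(i))|<\varepsilon$ by the triangle inequality. So $a\in P_p$.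

**Step 3: the family is directed.** Given $p,p'$, form $p''$ from the union of the two sets $T$, the unions of the $\Phi_i$, the intersections of the $N_i$ where both are given, and the smaller $\varepsilon$. The intersections belong to $\mathcal N_i$ and contain $K_i$. So $P_{p''}\subset P_p\cap P_{p'}$.

**Step 4: compactness of $C=\prod_{i\in J}K_i$ gives $b\in C$ in the closure of $P_p|_J$ for all $p$.** Suppose not. Then every $c\in C$ has an open box neighborhood $B_c$ and some $p_c$ with $B_c\cap P_{p_c}|_J=\emptyset$. Finitely many $B_c$ cover $C$; let $W$ be their union. By directedness there is $p^*$ with $P_{p^*}$ contained in the corresponding finitely many $P_{p_c}$, so $P_{p^*}|_J\cap W=\emptyset$. The set $W$ depends only on a finite set $T\subset J$ of coordinates: $W=\{z:z|_T\in W_T\}$ with $W_T$ open in $\prod_{i\in T}X_i$. If $T=\emptyset$, then $W$ is the whole product $\prod_{i\in J}X_i$, because it contains $C\neq\emptyset$; this contradicts $P_{p^*}\ne\emptyset$. Otherwise, since all $K_i$ are nonempty, $C\subset W$ gives $\prod_{i\in T}K_i\subset W_T$. By Wallace's lemma there are open $O_i\supset K_i$ $(i\in T)$ with $\prod_{i\in T}O_i\subset W_T$.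 Choose $N_i\in\mathcal N_i$ with $K_i\subset N_i\subset O_i$ and let $p^{**}=(T,(N_i),(\emptyset)_{i\in T},1)$. Then $P_{p^{**}}|_J\subset W$, so $P_{p^*}\cap P_{p^{**}}=\emptyset$. By Step 3 this intersection contains some $P_{p''}$, which is nonempty by Step 2, a contradiction.

**Step 5: check the two properties of $b$.** Let $i\in J$, $f\in C(X_i)\cap M$ and $\varepsilon>0$ rational. Pick $N_i\in\mathcal N_i$ with $K_i\subset N_i\subset X_i$ and use $p=(\{i\},(N_i),(\{f\}),\varepsilon)$. All points of $P_p|_J$ satisfy the closed condition $|f(z(i))-f(y(i))|\le\varepsilon$, so $b$ does too. As $\varepsilon$ is arbitrary, $f(b(i))=f(y(i))$; hence $b(i)\sim y(i)$. Since $P_p\subset E\cap M$, every neighborhood of $b$ contains $a|_J$ for some $a\in E\cap M$. $\square$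

**Lemma 9.** Let $E\in M$, $y\in E\subset X$, and let $O$ be open with $y\in O$. Then there are $a\in E\cap M$ and $z\in O$ with $z\sim_Ma$.

*Proof.* Here $\mu_i(\cdot,b(i),y(i))$ replaces the translation by $b^{-1}y$, and coordinates outside $J$ are changed freely, as in the cube. Shrink $O$ to a box $\{x:x(i)\in O_i,\ i\in T\}$ with $T$ finite and $O_i$ open. Let $b$ be as in Lemma 8. For $i\in T\cap J$ the map $\mu_i(\cdot,b(i),y(i))$ is continuous and sends $b(i)$ to $y(i)\in O_i$. So the set of $c\in\prod_{i\in J}X_i$ with $\mu_i(c(i),b(i),y(i))\in O_i$ for all $i\in T\cap J$ is a neighborhood of $b$, and it contains $a|_J$ for some $a\in E\cap M$. Put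
$$z(i)=\mu_i(a(i),b(i),y(i))\ \text{ for } i\in J,\qquad z(i)=y(i)\ \text{ for } i\notin J.$$
Then $z\in O$. For $i\in J$ and $f\in C(X_i)\cap M$, the function $f\circ\mu_i$ is in $C(X_i^3)\cap M$, and $b(i)\sim y(i)$. So Lemma 7 gives
$$f(z(i))=f(\mu_i(a(i),b(i),y(i)))=f(\mu_i(a(i),y(i),y(i)))=f(a(i)).$$
Hence $z\sim_Ma$. $\square$

### Saturation of closures

**Lemma 10.** If $U\in M$ is a union of $G_\delta$-sets of $X$, then $\overline U$ is $\sim_M$-saturated.

*Proof.*

**Step 1: find a saturated set $W$ with $W\subset U\subset\overline W$.** Let $a\in U$, and let $H=\bigcap_kG_k$ be a $G_\delta$-set with $G_k$ open and $a\in H\subset U$. Each $G_k$ contains a box around $a$ that restricts finitely many coordinates $x(i)\in V_i$. As $X_i$ is Tychonoff, some $f\in C(X_i)$ has $f(a(i))=1$ and $f=0$ off $V_i$, so $f(x(i))=f(a(i))$ implies $x(i)\in V_i$. Collecting these countably many conditions (and padding with constant functions if needed), we get a sequence $(i_k,f_k)_{k\in\omega}$ with $i_k\in\Lambda$, $f_k\in C(X_{i_k})$ and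
$$\{x\in X:f_k(x(i_k))=f_k(a(i_k))\text{ for all }k\in\omega\}\subset U. \tag{5}$$
If $a\in U\cap M$, then by (E2), with parameters $a,U,P,X$, a sequence with (5) exists in $M$, and all its terms $(i_k,f_k)$ are in $M$. Then $x\sim_Ma$ implies $x\in U$. So the set
$$W=\{x\in X:x\sim_Ma\text{ for some }a\in U\cap M\}$$
is contained in $U$, and it is saturated. By Lemma 9 with $E=U$, every neighborhood of every $y\in U$ contains some $z$ with $z\sim_Ma$, $a\in U\cap M$, that is, $z\in W$. So $U\subset\overline W$ and $\overline U=\overline W$.

**Step 2: show that the closure of $W$ is saturated.** In a group this was a translation; here we use $\mu_i$ again. Let $p\in\overline W$ and $q\sim_Mp$, and let $O=\{x:x(i)\in O_i,\ i\in T\}$ be a box neighborhood of $q$, $T$ finite. For $i\in T\cap J$ the continuous map $\mu_i(\cdot,p(i),q(i))$ sends $p(i)$ to $q(i)\in O_i$. Since $p\in\overline W$, there is $w\in W$ with $\mu_i(w(i),p(i),q(i))\in O_i$ for all $i\in T\cap J$. Put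
$$z(i)=\mu_i(w(i),p(i),q(i))\ \text{ for } i\in J,\qquad z(i)=q(i)\ \text{ for } i\notin J.$$
Then $z\in O$. For $i\in J$ and $f\in C(X_i)\cap M$, Lemma 7 and $q(i)\sim p(i)$ give $f(z(i))=f(\mu_i(w(i),p(i),p(i)))=f(w(i))$. So $z\sim_Mw$, and $z\in W\cap O$ because $W$ is saturated. Hence $q\in\overline W$. $\square$

### The strategy on the product

*Proof of Theorem 5.*

**Step 1: define I's moves so that I ends up playing all of $X\cap M$ for a model $M$ that contains every $U_n$.** As the play proceeds, I chooses, by a choice function fixed in advance, countable elementary submodels $M_0\subset M_1\subset\cdots$ of $H(\theta)$ with $P,X\in M_0$ and $U_n\in M_{n+1}$. This is possible by (E1), and $M_n$ depends only on $U_0,\dots,U_{n-1}$. Together with $M_k$, player I fixes a surjection $r_k:\omega\to X\cap M_k$; the set $X\cap M_k$ is countable, and nonempty by (E2). Let $n\mapsto(k_n,l_n)$ be a surjection $\omega\to\omega\times\omega$ with $k_n\le n$ for all $n$, for instance the inverse of Cantor's pairing function. I plays $x_n=r_{k_n}(l_n)$. Since $k_n\le n$, this depends only on $U_0,\dots,U_{n-1}$.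

**Step 2: I wins.** After the play let $M=\bigcup_nM_n$. By (E4) it is a countable elementary submodel of $H(\theta)$. It contains $P$, $X$ and all $U_n$, and $X\cap M=\{x_n:n\in\omega\}$. Let $O\ne\emptyset$ be open in $X$ and pick $y\in O$. Lemma 9 with $E=X$ gives $n$ and $z\in O$ with $z\sim_Mx_n$. Since $x_n\in\overline{U_n}$ and $U_n\in M$ is a union of $G_\delta$-sets, Lemma 10 gives $z\in\overline{U_n}$. So $O$ meets $\overline{U_n}$, and I wins by (1). $\square$

## A Lindelöf group on which I has no winning strategy

In Theorem 2, $\sigma$-compactness cannot be weakened to the Lindelöf property. The obstruction is the countable chain condition: a space is *ccc* if every family of pairwise disjoint nonempty open sets is countable.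

**Proposition 11.** Every $\Omega$-separable space is ccc.

*Proof.* Suppose $X$ is not ccc. We show that no strategy of I is winning.

**Step 1: code a disjoint family by points of $2^\omega$, so that II has only countably many types of answers.** Extend an uncountable disjoint family of nonempty open sets to a maximal one, $\mathcal V$. By maximality $\bigcup\mathcal V$ is dense. Since $\omega_1\le2^\omega$, there is a map $c:\mathcal V\to2^\omega$ with uncountable range: map $\omega_1$ members of $\mathcal V$ injectively and the rest arbitrarily. For clopen $C\subset2^\omega$ put $V_C=\bigcup\{V\in\mathcal V:c(V)\in C\}$. Then $V_C\cup V_{C'}=V_{C\cup C'}$, and $V_{2^\omega}$ is dense. For $t\in2^\omega$ let $[t|k]$ be the clopen set of sequences with the same first $k$ terms as $t$.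

**Step 2: each point that I may play is bad for at most one $t$.** Let $\sigma$ be a strategy for I. The space $2^\omega$ has only countably many clopen sets, so there are only countably many finite plays in which I follows $\sigma$ and II uses only moves $V_C$. Let $Q$ be the countable set of points that I plays in them. For $x\in Q$ let
$$L_x=\{t\in2^\omega:\ x\notin\overline{V_{2^\omega\setminus[t|k]}}\text{ for every }k\}.$$
If $t\neq t'$ were both in $L_x$, choose $k$ with $t|k\ne t'|k$. Then $[t|k]\cap[t'|k]=\emptyset$, so the complements of these two sets cover $2^\omega$. Hence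
$$X=\overline{V_{2^\omega}}=\overline{V_{2^\omega\setminus[t|k]}}\cup\overline{V_{2^\omega\setminus[t'|k]}},$$
and $x$ lies in neither closure, a contradiction. So $|L_x|\le1$.

**Step 3: II protects one member of $\mathcal V$.** The set $\bigcup_{x\in Q}L_x$ is countable and $c$ has uncountable range, so there is $V_0\in\mathcal V$ with $t=c(V_0)\notin\bigcup_{x\in Q}L_x$. II answers $x_n$ by $U_n=V_{2^\omega\setminus[t|k]}$ for some $k$ with $x_n\in\overline{U_n}$. By induction on $n$, all earlier answers have the form $V_C$, so $x_n\in Q$ and $t\notin L_{x_n}$, and such a $k$ exists. Since $c(V_0)=t\in[t|k]$ and $\mathcal V$ is disjoint, every $U_n$ misses $V_0$. So $\bigcup_nU_n$ is not dense, II wins, and $\sigma$ is not winning. $\square$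

**Example 12.** There is a Hausdorff Lindelöf topological group that is not $\Omega$-separable. Let $G$ be the group of finite subsets of $\omega_1$ under symmetric difference, with the subgroups
$$H_\gamma=\{x:x\cap\gamma=\emptyset\},\qquad\gamma<\omega_1,$$
as a neighborhood base at $\emptyset$.

*It is a Hausdorff group topology.* The group is abelian and the subgroups $H_\gamma$ decrease with $\gamma$, so they form a base at the identity of a group topology, in which the coset of $x$ is $\{z:z\cap\gamma=x\cap\gamma\}$. If $x\ne\emptyset$ and $\alpha=\min x$, then $x\notin H_{\alpha+1}$. So $\bigcap_\gamma H_\gamma=\{\emptyset\}$, and the topology is Hausdorff.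

*$G$ is not ccc.* For $\alpha<\omega_1$ the set $\{x\ne\emptyset:\min x=\alpha\}$ contains $\{\alpha\}$. It is open: if $\min x=\alpha$ and $z\cap(\alpha+1)=x\cap(\alpha+1)=\{\alpha\}$, then $\min z=\alpha$. These uncountably many sets are pairwise disjoint. By Proposition 11, $G$ is not $\Omega$-separable.

*$G$ is Lindelöf.* Let $\mathcal U$ be an open cover. For each $a\in G$ choose $U_a\in\mathcal U$ and $\xi_a<\omega_1$ with $\{z:z\cap\xi_a=a\cap\xi_a\}\subset U_a$. A countable ordinal has only countably many finite subsets. So we can choose countable ordinals $0<\gamma_0\le\gamma_1\le\cdots$ with $\gamma_{k+1}\ge\xi_a$ for all finite $a\subset\gamma_k$. Let $\delta=\sup_k\gamma_k<\omega_1$. For $x\in G$ the finite set $a=x\cap\delta$ is contained in some $\gamma_k$, so $\xi_a\le\gamma_{k+1}\le\delta$. Then $x\cap\xi_a=x\cap\delta\cap\xi_a=a\cap\xi_a$, so $x\in U_a$. Hence the countable family of all $U_a$ with $a$ a finite subset of some $\gamma_k$ covers $G$. $\square$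

One can see directly which part of the proof of Theorem 2 breaks on this group: Lemma 4 is false here. Let $S\subset\omega_1$ be such that $S$ and $\omega_1\setminus S$ are both uncountable, and let $U=\{x\ne\emptyset:\min x\in S\}$, an open set. Its complement is $\{\emptyset\}$ together with the open set $\{x\ne\emptyset:\min x\notin S\}$. Every $H_\gamma$ contains $\{\alpha\}$ for some $\alpha\in S$ with $\alpha\ge\gamma$, so $\emptyset\in\overline U$. Thus $\overline U=U\cup\{\emptyset\}$. Now let $\mathcal C$ be any countable set of continuous left-invariant pseudometrics on $G$. For each $d\in\mathcal C$ and $n\ge1$ the set $\{g:d(g,\emptyset)<1/n\}$ contains some $H_{\gamma(d,n)}$. If $\gamma<\omega_1$ is the supremum of these countably many ordinals, then $H_\gamma\subset N(\mathcal C)$. Take $\beta\ge\gamma$ with $\beta\notin S$. Translating $\emptyset\in\overline U$ by $\{\beta\}\in N(\mathcal C)$ gives $\{\beta\}$, which is not in $\overline U$. So $\overline U$ is not invariant under $N(\mathcal C)$ for any countable $\mathcal C$.
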